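\title{Positive mean curvature flow does not fatten from a smooth surface}

\begin{abstract}
We study the level-set formulation of the motion of a hypersurface in $\mathbb R^n$, $n\ge2$, whose inward normal velocity is the positive part of its mean curvature. We prove that if the motion starts from the boundary of a bounded open set $\Omega$ of class $C^2$, then every point of $\Omega$ lies on the moving front at exactly one time, this time depends continuously on the point, and the front never develops interior. The flow is monotone, but parts of $\partial\Omega$ may stay at rest, so the flow cannot be separated from its time translates by a positive distance. We replace the distance by a cone condition near $\partial\Omega$ and combine it with two local barriers. Two tangent disks in the plane show that fattening does occur when the boundary fails to be smooth at a single point.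
\end{abstract}

\section{Introduction}

\subsection{The flow and the question}

Let $n\ge2$, let $\Omega\subset\mathbb R^n$ be a nonempty bounded open set, and let $u_0$ be its signed distance function: $u_0(x)=-\operatorname{dist}(x,\partial\Omega)$ for $x\in\Omega$ and $u_0(x)=\operatorname{dist}(x,\partial\Omega)$ otherwise. The \emph{positive mean curvature flow} starting from $\partial\Omega$ is described by the level-set equation
\begin{equation}\label{eq:pmc}
u_t-|Du|\Big(\operatorname{div}\frac{Du}{|Du|}\Big)_+=0\quad\text{in }\mathbb R^n\times(0,\infty),\qquad u(\cdot,0)=u_0,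
\end{equation}
where $(a)_+=\max\{a,0\}$. Where $u$ is smooth and $Du\ne0$, the vector $Du/|Du|$ is the outer unit normal of the sublevel set through the point, its divergence is the sum $H$ of the principal curvatures ($H=(n-1)/R$ on a sphere of radius $R$), and the level set moves inward with speed $u_t/|Du|$. Thus every level set moves inward with speed $H_+$: it follows mean curvature flow where $H>0$ and stands still where $H\le0$. Expanding the divergence, \eqref{eq:pmc} reads $u_t+F(Du,D^2u)=0$ with
\begin{equation}\label{eq:FG}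
F(p,X)=-\big(G(p,X)\big)_+,\qquad G(p,X)=\operatorname{tr}\Big[\Big(I-\frac{p\otimes p}{|p|^2}\Big)X\Big]\qquad(p\ne0).
\end{equation}
The operator is undefined at $p=0$, so solutions are understood in the viscosity sense with semicontinuous envelopes (Section~\ref{sec:tools}). Throughout, $u$ is the unique viscosity solution of \eqref{eq:pmc} that is continuous on $\mathbb R^n\times[0,\infty)$ and uniformly continuous on $\mathbb R^n\times[0,S]$ for every $S>0$. This is the standard uniqueness class for geometric equations with uniformly continuous initial data; we take the existence of $u$ as given, and uniqueness follows from Lemma~\ref{lem:cp} below. The motion of $\partial\Omega$ is the zero level set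
\[
\Gamma_t=\{x\in\mathbb R^n: u(x,t)=0\},\qquad t\ge0,
\]
and \emph{fattening} occurs if $\Gamma_t\cap\Omega$ has nonempty interior for some $t>0$.

The open set $\{u(\cdot,t)<0\}$ and the closed set $\{u(\cdot,t)\le0\}$ are two candidates for the set that $\Omega$ has become at time $t$, and $\Gamma_t$ is their difference. Fattening means that the two candidates differ by a set containing a ball, so that $\Gamma_t$ is no longer a front. For the ball $\Omega=B_R(0)$ we shall see that $u=\sqrt{|x|^2+2(n-1)t}-R$, so $\Gamma_t$ is a shrinking sphere and nothing fattens. The question, which comes from \cite{thesis}, is whether this persists for all smooth initial surfaces: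

\begin{quote}
Do there exist a dimension $n\ge2$ and a bounded open set $\Omega\subset\mathbb R^n$ with smooth boundary for which fattening occurs?
\end{quote}

One can argue for either answer. There is evidence that the level-set mean curvature flow, that is, \eqref{eq:pmc} without the positive part, can fatten from a smooth initial surface in dimensions $n\ge3$; and \eqref{eq:pmc} is even more degenerate, since every time-independent smooth function with $Du\neq0$ and $G(Du,D^2u)\le0$ solves it. On the other hand, \eqref{eq:pmc} makes $u$ nondecreasing in time. The front sweeps $\Omega$ in one direction only, and one expects to exclude fattening by comparing the flow with its own time translate. The second guess is correct, but not for reasons of monotonicity alone.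

\subsection{Results}

We say that $\Omega$ \emph{has $C^2$ boundary} if $\partial\Omega$ is a compact embedded hypersurface of class $C^2$ and $\Omega$ lies locally on one side of it. In particular $\operatorname{int}\overline\Omega=\Omega$. Every set with smooth boundary in the usual sense is of this kind.

\begin{theorem}\label{thm:main}
Let $n\ge2$ and let $\Omega\subset\mathbb R^n$ be a bounded open set with $C^2$ boundary. For every $x\in\Omega$ there is exactly one time $t=T(x)>0$ with $u(x,t)=0$. The function $T:\Omega\to(0,\infty)$ is continuous, $\Gamma_t\cap\Omega=\{T=t\}$, the sets $\Gamma_t\cap\Omega$ are pairwise disjoint, $\{u(\cdot,t)<0\}=\operatorname{int}\{u(\cdot,t)\le0\}$ for every $t\ge0$, and $\Gamma_t\cap\Omega$ has empty interior for every $t>0$. Moreover, $\Gamma_t\cap\Omega$ has Lebesgue measure zero for all but countably many $t$.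
\end{theorem}

So the answer to the question is no, in every dimension. The regularity of $\partial\Omega$ cannot be dropped even at one point.

\begin{theorem}\label{thm:disks}
Let $n=2$, $e=(1,0)$ and $\Omega=B_1(e)\cup B_1(-e)$. Then $\Gamma_t\cap\Omega$ has nonempty interior for all $t\in(0,\frac18]$.
\end{theorem}

\subsection{Plan of the proof}

A fat region at time $t$ cannot have formed instantly, because a ball on which $u<0$ needs time to disappear. Hence fattening forces some point of $\Omega$ to \emph{rest} on the front during a time interval, and Theorem~\ref{thm:main} reduces to the statement that no point of $\Omega$ rests (Section~\ref{sec:sets}). A point rests during $[t,t+b]$ exactly when it lies both in $\{u(\cdot,t+b)\le0\}$ and in $\{u(\cdot,t)\ge0\}$, so we have to keep these two moving sets apart. The only tool for this is a differential inequality at a first contact (Section~\ref{sec:touch}). It settles at once the case in which all of $\partial\Omega$ starts to move immediately. In general, points of $\partial\Omega$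 do rest and the two sets touch from the start. What survives near $\partial\Omega$ is a cone condition (Section~\ref{sec:cone}), which excludes resting points of $\Omega$ in a collar of $\partial\Omega$ as long as there are none deeper inside (Section~\ref{sec:collar}). Conversely, a resting point deep inside must be preceded by another resting point of $\Omega$, and the two statements together close the argument (Section~\ref{sec:end}). Theorem~\ref{thm:disks} is proved in Section~\ref{sec:disks}.

\section{Viscosity solutions of the level-set equation}\label{sec:tools}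

For a symmetric matrix $X$ we write $\|X\|$ for the operator norm and $X[\xi]=\langle X\xi,\xi\rangle$. If $\xi_1,\dots,\xi_{n-1}$ is any orthonormal basis of $p^\perp$, then
\begin{equation}\label{eq:Gbasis}
G(p,X)=\sum_{i=1}^{n-1}X[\xi_i].
\end{equation}
The envelopes $F_*(p,X)$ and $F^*(p,X)$ are the lower and upper limits of $F(q,Y)$ as $(q,Y)\to(p,X)$ with $q\ne0$. They are lower and upper semicontinuous, respectively, and equal $F$ for $p\ne0$. Since $G$ depends on $p$ only through its direction,
\[
F_*(0,X)=-\max_{|\xi|=1}\big(G(\xi,X)\big)_+,\qquad F^*(0,X)=-\min_{|\xi|=1}\big(G(\xi,X)\big)_+ .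
\]
From \eqref{eq:Gbasis} we read off three properties. First, $-(n-1)\|X\|\le F_*\le F^*\le0$. Second, $F_*$ and $F^*$ are nonincreasing in $X$ (degenerate ellipticity). Third, they are \emph{geometric}: $F_*(\lambda p,\lambda X+\mu\,p\otimes p)=\lambda F_*(p,X)$ for $\lambda>0$, $\mu\in\mathbb R$, and likewise for $F^*$.

Let $w$ be a real function on an open set $O\subset\mathbb R^n\times(0,\infty)$. The \emph{parabolic superjet} $\mathcal P^{2,+}w(x,t)$ is the set of triples $(c,q,X)$ with
\[
w(y,s)\le w(x,t)+c(s-t)+\langle q,y-x\rangle+\tfrac12X[y-x]+o(|s-t|+|y-x|^2)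
\]
as $(y,s)\to(x,t)$, and $\mathcal P^{2,-}w=-\mathcal P^{2,+}(-w)$. The closure $\overline{\mathcal P}^{2,\pm}w(x,t)$ consists of the limits of triples in $\mathcal P^{2,\pm}w(x_k,t_k)$ with $(x_k,t_k,w(x_k,t_k))\to(x,t,w(x,t))$. An upper semicontinuous (usc) function $w$ is a \emph{subsolution} in $O$ if $c+F_*(q,X)\le0$ for all $(c,q,X)\in\mathcal P^{2,+}w(x,t)$, $(x,t)\in O$; a lower semicontinuous (lsc) function $w$ is a \emph{supersolution} if $c+F^*(q,X)\ge0$ for all $(c,q,X)\in\mathcal P^{2,-}w(x,t)$; a \emph{solution} is both. Equivalently, the inequalities hold for $(\varphi_t,D\varphi,D^2\varphi)$ whenever $\varphi$ is $C^1$ in $t$ and $C^2$ in $x$ and \emph{touches $w$ from above} (\emph{below}), meaning that $w-\varphi$ vanishes at the point and has a local maximum (minimum) there; see \cite{CIL}. By semicontinuity of the envelopes, the inequalities extend to the closures of the jets. A function on $\mathbb R^n\times[s,S]$ is called a sub- or supersolution if it is one in $\mathbb R^n\times(s,S)$.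

These notions are local, and they are invariant under translations in $x$ and $t$ and under adding constants. We use three immediate consequences.
\begin{itemize}
\item[(V1)] A smooth $w$ with $Dw\ne0$ that satisfies the equation pointwise is a solution: a triple in $\mathcal P^{2,+}w$ has $c=w_t$, $q=Dw$, $X\ge D^2w$, and ellipticity applies; symmetrically for $\mathcal P^{2,-}w$.
\item[(V2)] A time-independent usc function is a subsolution: its superjets have $c=0$, and $F_*\le0$.
\item[(V3)] The minimum of finitely many supersolutions is a supersolution: if $\varphi$ touches the minimum from below at a point, it touches from below any function that attains the minimum there.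
\end{itemize}

For a locally bounded sequence $w_k$, the \emph{upper half-relaxed limit} at $z$ is the supremum of $\limsup_k w_k(z_k)$ over all sequences $z_k\to z$; the lower one is defined symmetrically. Both equal the limit when the convergence is locally uniform. We quote two results from \cite{CIL}.

\begin{lemma}[Stability {\cite[\S6]{CIL}}]\label{lem:stab}
The upper (lower) half-relaxed limit of a locally bounded sequence of subsolutions (supersolutions) is a subsolution (supersolution).
\end{lemma}

\begin{lemma}[Maximum principle for semicontinuous functions {\cite[Theorem 8.3]{CIL}}]\label{lem:cil}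
Let $w_1$ be a subsolution and $-w_2$ a supersolution, let $\varphi(x_1,x_2,t)$ be $C^1$ in $t$ and $C^2$ in $(x_1,x_2)$, and let $w_1(x_1,t)+w_2(x_2,t)-\varphi(x_1,x_2,t)$ have a local maximum at $\hat z=(\hat x_1,\hat x_2,\hat t)$, $\hat t>0$. Put $A=D^2_{(x_1,x_2)}\varphi(\hat z)$. For every $\delta>0$ there are $(c_i,D_{x_i}\varphi(\hat z),X_i)\in\overline{\mathcal P}^{2,+}w_i(\hat x_i,\hat t)$, $i=1,2$, with
\[
c_1+c_2=\varphi_t(\hat z),\qquad -\big(\tfrac1\delta+\|A\|\big)I\le\operatorname{diag}(X_1,X_2)\le A+\delta A^2 .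
\]
\end{lemma}

The cited theorem holds for usc functions $w_i$ under its condition (8.5): for every $M$, the number $c_i$ is bounded above whenever $(c_i,q_i,X_i)\in\mathcal P^{2,+}w_i$ near $\hat z$ and $|w_i|+|q_i|+\|X_i\|\le M$. In our setting this holds: $c_1\le-F_*(q_1,X_1)\le(n-1)M$, and $-c_2+F^*(-q_2,-X_2)\ge0$ gives $c_2\le0$.

\begin{lemma}[Relabeling]\label{lem:relabel}
If $\theta:\mathbb R\to\mathbb R$ is continuous and nondecreasing and $f$ is a continuous subsolution (supersolution) in an open set, then so is $\theta(f)$.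
\end{lemma}

\begin{proof}
Let first $\theta$ be a smooth diffeomorphism of $\mathbb R$ with $\theta'>0$, and $\vartheta=\theta^{-1}$. If $\varphi$ touches $\theta(f)$, then $\vartheta(\varphi)$ touches $f$ from the same side. Its time derivative, gradient and Hessian are $\vartheta'\varphi_t$, $\vartheta'D\varphi$ and $\vartheta'D^2\varphi+\vartheta''D\varphi\otimes D\varphi$ with $\vartheta'>0$, and geometricity turns the inequality for $\vartheta(\varphi)$ into the one for $\varphi$. In general, let $\theta_k(s)$ be a mollification of $\theta$ at scale $1/k$ plus $s/k$. These are diffeomorphisms of the above kind, $\theta_k(f)\to\theta(f)$ locally uniformly, and Lemma~\ref{lem:stab} applies.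
\end{proof}

The comparison principle is standard (Chen--Giga--Goto; Giga--Goto--Ishii--Sato). We include the short proof for this operator.

\begin{lemma}[Comparison]\label{lem:cp}
Let $f,g$ be uniformly continuous on $\mathbb R^n\times[0,S]$, $f$ a subsolution, $g$ a supersolution, and $f(\cdot,0)\le g(\cdot,0)$. Then $f\le g$.
\end{lemma}

\begin{proof}
Suppose $f(z,s)-g(z,s)\ge4\gamma>0$; then $s>0$, and by continuity we may take $s<S$. Uniform continuity gives a constant $C_0$ with $f(x,t)-g(y,t)\le C_0(1+|x-y|)$: moving both times to $0$ costs a constant, and $f(x,0)-g(y,0)\le g(x,0)-g(y,0)$ grows at most linearly. Choose $\lambda>0$ with $\lambda s+\frac\lambda{S-s}\le\gamma$ and, for $\epsilon\in(0,1]$ and $\delta>0$ with $2\delta|z|^2\le\gamma$, put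
\[
\varphi=\tfrac1\epsilon|x-y|^4+\delta(|x|^2+|y|^2)+\lambda t+\tfrac\lambda{S-t},\qquad \Phi=f(x,t)-g(y,t)-\varphi .
\]
Then $\Phi(z,z,s)\ge2\gamma$, and $\Phi\to-\infty$ as $|x|+|y|\to\infty$ or $t\uparrow S$. So $\Phi$ has a maximum $\ge2\gamma$ at some $(\hat x,\hat y,\hat t)$ with $\hat t<S$, where $\frac1\epsilon|\hat x-\hat y|^4+\delta(|\hat x|^2+|\hat y|^2)\le C_0(1+|\hat x-\hat y|)$. Hence $|\hat x-\hat y|\le C\epsilon^{1/4}$ and $\delta(|\hat x|+|\hat y|)\le C\sqrt\delta$ with $C$ independent of $\epsilon,\delta$. Fix $\epsilon$ so small that $g(x,0)-g(y,0)<\gamma$ whenever $|x-y|\le C\epsilon^{1/4}$. Then $\hat t=0$ would give $2\gamma\le g(\hat x,0)-g(\hat y,0)<\gamma$, so $\hat t>0$. Lemma~\ref{lem:cil} for $f$ and $-g$, with its parameter equal to $1$, gives matrices $X,Y$ such that, with $p=\frac4\epsilon|\hat x-\hat y|^2(\hat x-\hat y)$,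
\[
\lambda\le\varphi_t\le-F_*(p+2\delta\hat x,X)+F^*(p-2\delta\hat y,Y),\qquad-(1+\|A\|)I\le\operatorname{diag}(X,-Y)\le A+A^2 .
\]
Here $A=A_0+2\delta I$, where $A_0$ has blocks $B,-B,-B,B$ and $B$ is the Hessian of $|\cdot|^4/\epsilon$ at $\hat x-\hat y$. Thus $A,X,Y$ stay bounded as $\delta\to0$, and along a subsequence $\hat x-\hat y$ converges, $p\to\bar p$, $X\to\bar X$, $Y\to\bar Y$. If $\bar p\ne0$, the limit of $A+A^2$ annihilates the vectors $(\xi,\xi)$, so $\bar X\le\bar Y$ and $\lambda\le F(\bar p,\bar Y)-F(\bar p,\bar X)\le0$. If $\bar p=0$, then $\hat x-\hat y\to0$, $A\to0$, $\bar X\le0$, and $F^*\le0$ together with the lower semicontinuity of $F_*$ gives $\lambda\le-F_*(0,\bar X)=0$. Both conclusions are absurd.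
\end{proof}

\begin{lemma}[Shrinking spheres]\label{lem:spheres}
For $x\in\mathbb R^n$ and $s\ge0$, the function $\Phi_{x,s}(z,t)=\sqrt{|z-x|^2+2(n-1)(t-s)}$ is a uniformly continuous solution for $t\ge s$.
\end{lemma}

\begin{proof}
Let $Q=\Phi_{x,s}^2$. A triple in $\mathcal P^{2,+}Q$ has $c=2(n-1)$ and $X\ge2I$, and $F_*(q,2I)=F^*(q,2I)=-2(n-1)$ for every $q$, including $q=0$. By ellipticity $Q$ is a subsolution, and symmetrically a supersolution. Apply Lemma~\ref{lem:relabel} with $\theta(\sigma)=\sqrt{\sigma_+}$. Finally, $\Phi_{x,s}$ is the length of the vector $(z-x,\sqrt{2(n-1)(t-s)})$, hence uniformly continuous.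
\end{proof}

For $\Omega=B_R(0)$ we have $u_0=|z|-R$, so $u=\Phi_{0,0}-R$ by comparison, as claimed in the introduction.

\section{Moving sets, resting points, and a reduction}\label{sec:sets}

Put
\[
E_t=\{u(\cdot,t)<0\},\qquad K_t=\{u(\cdot,t)\le0\},\qquad C_t=\{u(\cdot,t)\ge0\}=\mathbb R^n\setminus E_t .
\]
Then $\Gamma_t=K_t\setminus E_t$, and $E_0=\Omega$, $K_0=\overline\Omega$, $C_0=\mathbb R^n\setminus\Omega$. The sets $\{(x,t):x\in K_t\}$ and $\{(x,t):x\in C_t\}$ are closed because $u$ is continuous. The following lemma uses no regularity of $\partial\Omega$.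

\begin{lemma}\label{lem:basic}
Let $\Omega$ be any nonempty bounded open set.
\begin{itemize}
\item[(a)] \emph{Monotonicity.} $u(x,\cdot)$ is nondecreasing and $u(\cdot,t)$ is $1$-Lipschitz. Hence $E_t$ and $K_t$ are nonincreasing in $t$, $C_t$ is nondecreasing, and $K_t\subset\overline\Omega$.
\item[(b)] \emph{Balls need time.} If $\overline B_r(x)\subset E_s$, $t\ge s$ and $|z-x|^2+2(n-1)(t-s)\le r^2$, then $z\in E_t$.
\item[(c)] \emph{Approximation from the past.} If $x'\in C_{t_0}$ and $t_j\uparrow t_0$, $t_j<t_0$, there are $x_j'\in C_{t_j}$ with $x_j'\to x'$.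
\item[(d)] \emph{Extinction.} There is $S_0$ with $K_t=\emptyset$ for $t>S_0$.
\item[(e)] \emph{Indicators.} $\mathbf 1_{\{u\ge0\}}$ is a usc subsolution and $\mathbf 1_{\{u>0\}}$ is an lsc supersolution.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By (V2) the $1$-Lipschitz function $u_0$ is a subsolution, so $u_0\le u(\cdot,h)$ for $h\ge0$ by comparison. This is the initial inequality between the solutions $u$ and $u(\cdot,\cdot+h)$, so $u(\cdot,t)\le u(\cdot,t+h)$. For the Lipschitz bound compare $u(\cdot+z,\cdot)$ with $u+|z|$.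

(b) Let $U(\rho)=\max_{|y-x|\le\rho}u(y,s)$ for $\rho\ge0$ and $U(\rho)=U(0)$ for $\rho<0$. It is nondecreasing and $1$-Lipschitz, and $U(r)<0$. The function $U(\Phi_{x,s})$ is a uniformly continuous solution that dominates $u$ at time $s$. Hence $u(z,t)\le U(\Phi_{x,s}(z,t))\le U(r)<0$.

(c) Otherwise $\overline B_r(x')\subset E_{t_j}$ for some $r>0$ along a subsequence, and (b) gives $x'\in E_{t_0}$ once $2(n-1)(t_0-t_j)\le r^2$.

(d) Let $\overline\Omega\subset\overline B_{R_0}(0)$. Then $|z|-R_0\le u_0(z)$: for $z\notin\Omega$ because $\partial\Omega\subset\overline B_{R_0}(0)$, and for $z\in\Omega$ because a shortest segment from $z$ to $\partial B_{R_0}(0)$ meets $\partial\Omega$. So $u\ge\Phi_{0,0}-R_0>0$ for $t>S_0:=R_0^2/(2(n-1))$.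

(e) Let $\theta_k(s)=\min\{1,(1+ks)_+\}$. If $u(z)\ge0$ at a space-time point $z$, then $\theta_k(u(z))=1$, the maximal value. If $u(z)<0$, then $\theta_k(u)=0$ in a fixed neighborhood of $z$ for large $k$. So the upper half-relaxed limit of $\theta_k(u)$ is $\mathbf 1_{\{u\ge0\}}$. With $\min\{1,(ks)_+\}$ in place of $\theta_k$, the value is $0$ where $u\le0$ and eventually $1$ near points where $u>0$, so the lower half-relaxed limit is $\mathbf 1_{\{u>0\}}$. Apply Lemmas~\ref{lem:relabel} and~\ref{lem:stab}.
\end{proof}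

We fix the horizon $S=S_0+1$. Since $\Gamma_t\subset\overline\Omega$, a ball contained in $\Gamma_t$ lies in $\operatorname{int}\overline\Omega$; for $C^2$ boundary, intersecting with $\Omega$ in the definition of fattening therefore loses nothing.

For $x\in\Omega$ the function $u(x,\cdot)$ is continuous, nondecreasing, negative at $0$ and positive after $S_0$. Its zero set is an interval $[T^-(x),T^+(x)]$ with $0<T^-(x)\le T^+(x)\le S_0$, and
\begin{equation}\label{eq:Tpm}
x\in C_t\iff t\ge T^-(x),\qquad x\in K_t\iff t\le T^+(x).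
\end{equation}
For $t\ge0$ and $b>0$ define the set of points that \emph{rest during $[t,t+b]$},
\[
\mathcal R_{t,b}=K_{t+b}\cap C_t=\{x:\ u(x,s)=0\text{ for all }s\in[t,t+b]\}.
\]
It is nonincreasing in $b$ and empty for $t\ge S_0$.

\begin{proposition}[Reduction]\label{prop:reduction}
Let $\operatorname{int}\overline\Omega=\Omega$ and suppose that $\mathcal R_{t,b}\cap\Omega=\emptyset$ for all $t\in[0,S]$ and $b>0$. Then all assertions of Theorem~\ref{thm:main} hold.
\end{proposition}

\begin{proof}
If $T^-(x)<T^+(x)$, then $x\in\mathcal R_{t,b}$ for $t=T^-(x)$, $b=T^+(x)-T^-(x)$. So $T^-=T^+=:T$ on $\Omega$, each $u(x,\cdot)$ has exactly one zero, and $\Gamma_t\cap\Omega=\{T=t\}$. By \eqref{eq:Tpm} the sets $\{T\le s\}=C_s\cap\Omega$ and $\{T\ge s\}=K_s\cap\Omega$ are relatively closed in $\Omega$, so $T$ is continuous. The sets $\{T=t\}$ are disjoint measurable subsets of a set of finite measure, so at most countably many have positive measure.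

The set $E_t$ is open and contained in $K_t$, and $E_0=\Omega=\operatorname{int}K_0$. Let $t>0$ and $\overline B_r(x)\subset\operatorname{int}K_t$. Then $\overline B_r(x)\subset\operatorname{int}\overline\Omega=\Omega$ and $T\ge t$ on this ball, so $\overline B_r(x)\subset E_s$ for every $s<t$. Taking $s\in[0,t)$ with $2(n-1)(t-s)\le r^2$, Lemma~\ref{lem:basic}(b) gives $x\in E_t$. Thus $E_t=\operatorname{int}K_t$. An open ball in $\Gamma_t$ would lie in $\operatorname{int}K_t=E_t$, which is disjoint from $\Gamma_t$.
\end{proof}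

The intersection with $\Omega$ in the hypothesis is necessary: boundary points do rest.

\begin{example}[Annulus]\label{ex:annulus}
Let $\Omega=\{R_1<|x|<R_2\}$, so $u_0=\max\{f_1,f_2(\cdot,0)\}$ with $f_1=R_1-|x|$ and $f_2=\Phi_{0,0}-R_2$. The function $f_1$ is a time-independent solution: for $x\ne0$ it is smooth and concave with nonzero gradient, so (V1) applies; at $x=0$ it is a subsolution by (V2), and no differentiable function touches it from below. Let $t'>0$ be such that $\rho:=\sqrt{R_2^2-2(n-1)t'}>R_1$. For $t\le t'$, the function $\max\{f_1,f_2,0\}$ equals $(f_1)_+$ on $\{|x|<\rho\}$ and $(f_2)_+$ on $\{|x|>R_1\}$, so it is a solution by Lemma~\ref{lem:relabel}. So is $u_+$, with the same initial value. By comparison they agree, and $K_t=\{R_1^2\le|x|^2\le R_2^2-2(n-1)t\}$ for $t\le t'$. The inner sphere lies in $\mathcal R_{0,t'}$.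
\end{example}

\section{The first contact}\label{sec:touch}

We want to show that $K_{t+b}$ and $C_t$ stay apart in a quantitative sense of the form $\psi(x,x',t)>0$ for $x\in K_{t+b}$, $x'\in C_t$. The next lemma says what must hold at a first time at which such an inequality degenerates. The function $\psi$ is a distance, after a translation by $a(t)$, plus a correction $f$ that localizes the statement.

\begin{lemma}[Touching lemma]\label{lem:touch}
Let $b>0$, $t_0>0$, $x_0\in K_{t_0+b}$, $x_0'\in C_{t_0}$, and
\[
\psi(x,x',t)=|x'-x-a(t)|+f(x,t),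
\]
where $a$ is $C^1$ and $f,f_t,Df,D^2f$ are continuous near $(x_0,t_0)$. Assume that $v:=x_0'-x_0-a(t_0)\ne0$, that $\psi(x_0,x_0',t_0)=0$, and that $\psi\ge0$ for all $(x,x',t)$ near $(x_0,x_0',t_0)$ with $t\le t_0$, $x\in K_{t+b}$, $x'\in C_t$. Put $N=-v/|v|$ and $w=Df(x_0,t_0)$, assume $|w|\le\frac12$, and let $N_1=\frac{N+w}{|N+w|}$. Then $|N-N_1|\le2|w|$ and, at $(x_0,x_0',t_0)$,
\[
\psi_t=\langle N,a'\rangle+f_t\le\max\{0,\Sigma\},\qquad \Sigma:=\frac{16|w|^4}{|v|}+G(N_1,D^2f).
\]
\end{lemma}

If both sets have smooth boundaries, $N$ is normal to $\partial C_{t_0}$ at $x_0'$ and $N_1$ is normal to $\partial K_{t_0+b}$ at $x_0$. For $f$ independent of $x$ the normals agree, the contact orders the curvatures, and since $(\cdot)_+$ is monotone it orders the velocities: $\psi_t\le0$. A nonconstant $f$ bends one surface by $D^2f$ and tilts its normal by an angle of order $|w|$; the two terms of $\Sigma$ account for this. The maximum with $0$ is the trace of the positive part in \eqref{eq:pmc}: even when $\Sigma<0$, both surfaces may stand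 still.

\begin{proof}
The bound on $|N-N_1|$ follows from $|N_1-(N+w)|=\big||N+w|-1\big|\le|w|$.

\emph{Step 1: a strict maximum.} Let $V(x',t)=\mathbf 1_{\{u(x',t)\ge0\}}$ and $W(x,t)=\mathbf 1_{\{u(x,t+b)>0\}}$, a subsolution and a supersolution by Lemma~\ref{lem:basic}(e). We have $V-W=1$ exactly when $x'\in C_t$ and $x\in K_{t+b}$, and $V-W\le0$ otherwise. Let $z_0=(x_0,x_0',t_0)$ and $\Psi=\psi+|x-x_0|^4+|x'-x_0'|^4+(t-t_0)^2$. Choose a compact neighborhood $Q$ of $z_0$ in which the hypothesis on $\psi$ holds and $\Psi\ge-\frac14$. On $Q\cap\{t\le t_0\}$ the usc function $\Theta=V-W-\Psi$ satisfies $\Theta\le\frac14$ where $V-W\le0$, and $\Theta=1-\Psi\le1$, with equality only at $z_0$, where $V-W=1$.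

\emph{Step 2: moving the maximum before $t_0$.} The hypothesis says nothing about $t>t_0$, while Lemma~\ref{lem:cil} needs a maximum that is two-sided in time. Let $z_k=(x_k,x_k',t_k)$ maximize $\Theta-\frac1{k(t_0-t)}$ over $Q\cap\{t<t_0\}$; the maximum exists because this function is usc and tends to $-\infty$ as $t\uparrow t_0$. Take $s_k=t_0-k^{-1/2}$ and $y_k'\in C_{s_k}$ with $y_k'\to x_0'$ from Lemma~\ref{lem:basic}(c). Since $x_0\in K_{t_0+b}\subset K_{s_k+b}$, the value at $(x_0,y_k',s_k)$ is $1-\Psi(x_0,y_k',s_k)-k^{-1/2}\to1$. Hence $\liminf_k\Theta(z_k)\ge1$, every limit point $\bar z$ of $z_k$ has $\Theta(\bar z)\ge1$, and so $z_k\to z_0$. For large $k$, $z_k$ is an interior local maximum with $0<t_k<t_0$.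

\emph{Step 3: the viscosity inequalities.} Apply Lemma~\ref{lem:cil} at $z_k$ to $V$ and $-W$ with $\varphi=\Psi+\frac1{k(t_0-t)}$. Let $p'=D_{x'}\Psi(z_k)$, $p=-D_x\Psi(z_k)$, $A=D^2_{(x',x)}\Psi(z_k)$. As $k\to\infty$, $p'\to-N$ and $p\to-(N+w)$, so both are nonzero for large $k$. For every $\delta>0$ there are $(c_1,p',Y)\in\overline{\mathcal P}^{2,+}V$ and $(-c_2,p,X)\in\overline{\mathcal P}^{2,-}W$ with
\[
c_1+c_2\ge\Psi_t(z_k),\quad c_1\le(G(p',Y))_+,\quad-c_2\ge(G(p,X))_+,\quad\operatorname{diag}(Y,-X)\le A+\delta A^2 .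
\]
Since $\alpha_+-\beta_+\le(\alpha-\beta)_+$, \eqref{eq:Gbasis} gives, for all orthonormal bases $(\xi_i')$ of $p'^\perp$ and $(\xi_i)$ of $p^\perp$,
\[
\Psi_t(z_k)\le\big(G(p',Y)-G(p,X)\big)_+\le\Big(\sum_{i=1}^{n-1}(A+\delta A^2)[(\xi_i',\xi_i)]\Big)_+ .
\]
Let $\delta\to0$ and then $k\to\infty$. Given orthonormal bases of $N^\perp$ and $N_1^\perp$, rotations tending to the identity carry them to orthonormal bases of $p'^\perp$ and $p^\perp$. The terms added to $\psi$ have vanishing time derivative and Hessian at $z_0$, and the Hessian of $|\cdot|$ at $v$ is $P/|v|$ with $P=I-N\otimes N$. Therefore, for all orthonormal bases $(\xi_i')$ of $N^\perp$ and $(\xi_i)$ of $N_1^\perp$,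
\begin{equation}\label{eq:bases}
\psi_t(z_0)\le\Big(\sum_{i=1}^{n-1}\frac{|P(\xi_i'-\xi_i)|^2}{|v|}+G(N_1,D^2f)\Big)_+ .
\end{equation}

\emph{Step 4: choice of bases.} Let $\theta$ be the angle between $N$ and $N_1$. Then $\cos\theta=(1+\langle N,w\rangle)/|N+w|>0$ and $\sin\theta=|Pw|/|N+w|\le2|w|$. Write $N_1=\cos\theta\,N+\sin\theta\,\zeta$ with a unit vector $\zeta\perp N$. Let $\xi_i=\xi_i'$, $i\le n-2$, be an orthonormal basis of $\{N,\zeta\}^\perp$, and take $\xi'_{n-1}=\zeta$, $\xi_{n-1}=\cos\theta\,\zeta-\sin\theta\,N$. Then $|P(\xi'_{n-1}-\xi_{n-1})|=1-\cos\theta\le\sin^2\theta\le4|w|^2$, and the sum in \eqref{eq:bases} is at most $16|w|^4/|v|$.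
\end{proof}

The method is visible in the simplest case, which covers balls (there $K_b$ is a smaller closed ball or empty).

\begin{proposition}[Model case]\label{prop:model}
If $K_b\subset\Omega$ for some $b>0$, then $\mathcal R_{t,b}=\emptyset$ for all $t\in[0,S]$.
\end{proposition}

\begin{proof}
If $K_b=\emptyset$ there is nothing to prove. Otherwise $\delta=\operatorname{dist}(K_b,C_0)>0$, since $K_b$ is compact, $C_0$ is closed and they are disjoint. Let $\psi=|x'-x|-\frac\delta2+\sigma t$ with $\sigma=\delta/(4S)$, and call $(x,x',t)$ a \emph{violation} if $t\in[0,S]$, $x\in K_{t+b}$, $x'\in C_t$ and $\psi\le0$. A point $x\in\mathcal R_{t,b}$ gives the violation $(x,x,t)$, so it suffices to show that there are none. The set of violations is closed and bounded and has no element with $t=0$. If it is nonempty, there is a first violating time $t_0>0$. At $t_0$ we have $\psi\ge0$ for all $x\in K_{t_0+b}$, $x'\in C_{t_0}$: for $t_j\uparrow t_0$ keep $x\in K_{t_j+b}$, approximate $x'$ by Lemma~\ref{lem:basic}(c), and pass to the limit in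 $\psi>0$. So $\psi=0$ at the violation, and $|v|=\frac\delta2-\sigma t_0\ge\frac\delta4>0$. Lemma~\ref{lem:touch} with $a=0$, $f=-\frac\delta2+\sigma t$, $w=0$ gives $\sigma\le0$, a contradiction.
\end{proof}

The three arguments that follow have this shape: a compact set of violations, none at the initial time, $\psi\ge0$ at the first violating time by approximation from the past, and a contradiction with Lemma~\ref{lem:touch}. They differ in the choice of $a$ and $f$.

\section{A cone condition near the boundary}\label{sec:cone}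

From now until the end of Section~\ref{sec:end}, $\Omega$ has $C^2$ boundary. In the annulus, $\operatorname{dist}(K_b,C_0)=0$ for small $b$ and Proposition~\ref{prop:model} says nothing. A weaker separation still holds at $t=0$: if $x\in\overline\Omega$ is near $\partial\Omega$ and we push it by $h$ along the inner normal, its distance to $C_0$ becomes comparable to $h$, for all small $h$. This is an interior cone condition, and we show that it propagates.

\subsection{Constants}

Let $d=-u_0$, which is positive in $\Omega$. There is $\rho_*\in(0,1)$ such that $d$ is $C^2$ with $|Dd|=1$ on $\{|d|<3\rho_*\}$ (Gilbarg--Trudinger, Lemma 14.16). Let $\omega\ge1$ bound $\|D^2d\|$ on $\{|d|\le\rho_*\}$. Let $\chi$ be a smooth cutoff with $0\le\chi\le1$, $\chi=1$ on $[-\rho_*,\rho_*]$ and support in $[-2\rho_*,2\rho_*]$, and put $\nu=\chi(d)Dd$. Then $\nu:\mathbb R^n\to\mathbb R^n$ is $C^1$ with compact support, $|\nu|\le1$, $\nu=Dd$ on $\{|d|\le\rho_*\}$, and $\nu$ is $L$-Lipschitz for some $L\ge1$. Put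
\[
\lambda=16L^2,\qquad M=8\big(\lambda(n-1)+1\big),\qquad\kappa=2e^{2MS},
\]
and fix $0<\rho_1\le\min\{\frac18,\frac{\rho_*}2\}$ with $2(n-1)(1+\omega)M\kappa\rho_1\le1$. Then
\begin{equation}\label{eq:rho1}
2M\kappa\rho_1\le1,\qquad2(n-1)\omega M\kappa\rho_1\le1,\qquad M\kappa\rho_1^2\le\tfrac1{16}.
\end{equation}
All these constants depend only on $\Omega$. We call $\{0\le d\le\rho_1\}$ the \emph{collar} and $\{d\ge\rho_1\}$ the \emph{core}.

The field $\nu$ is useful only in the collar, so the estimate is local and needs information on the inner edge $\{d=\rho_1\}$. We obtain it by working before the first time at which a point of the core rests. For $b>0$ let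
\[
\tau(b)=\min\{t\in[0,S]:\ \mathcal R_{t,b}\cap\{d\ge\rho_1\}\ne\emptyset\},
\]
with $\tau(b)=\infty$ if there is no such $t$. The minimum exists because the core is compact and the space-time sets defined by $K$ and $C$ are closed. The function $\tau$ is nondecreasing because $\mathcal R_{t,b}$ is nonincreasing in $b$, and $\tau(b)>0$ because $C_0\cap\Omega=\emptyset$.

\subsection{The estimate}

\begin{proposition}[Cone condition]\label{prop:cone}
Let $b>0$ and $t_1\in[0,S]$ with $t_1<\tau(b)$. There is $\varepsilon_1>0$ such that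
\begin{equation}\label{eq:cone}
|x'-x-h\nu(x)|>\tfrac3{16}h
\end{equation}
for all $t\in[0,t_1]$, $x\in K_{t+b}$ with $d(x)\le\rho_1$, $x'\in C_t$ and $0<h\le\varepsilon_1$.
\end{proposition}

For a constant vector $e$ in place of $\nu(x)$, the inequality $|x'-x-he|>h/4-\sigma t$ would propagate as in Proposition~\ref{prop:model}, with $a=he$. Lemma~\ref{lem:touch} allows only translations that do not depend on $x$. We therefore freeze the direction at an auxiliary point $y$ and tie $y$ to $x$ by a penalty $\lambda h|x-y|^2$. The penalty adds $2\lambda(n-1)h$ to $\Sigma$, and this has to be paid for. Let $h$ range over an interval $[\alpha,\beta]$. The balls of radius $h/4$ about $x+h\nu(y)$ form a truncated cone (Figure~\ref{fig:cone}). If $C_t$ touches its rear cap, then $h=\alpha$, and letting $\alpha$ grow exponentially makes $\psi_t$ large. If it touches the front cap, then $h=\beta$, and we let $\beta$ decay exponentially. If the normal at the contact is transversal to $\nu$, the tangent plane sees the direction $Dd$, in which $d^2$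 is strictly convex; subtracting $M\beta d^2$ makes $\Sigma$ negative, and a small term $\sigma t$ makes $\psi_t$ positive.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\fill[gray!15] (2,0) circle (0.5);
\fill[gray!15] (8,0) circle (2);
\fill[gray!15] (1.875,0.484)--(7.5,1.936)--(7.5,-1.936)--(1.875,-0.484)--cycle;
\draw (2,0) circle (0.5);
\draw (8,0) circle (2);
\draw[dashed] (5,0) circle (1.25);
\draw (1.875,0.484)--(7.5,1.936);
\draw (1.875,-0.484)--(7.5,-1.936);
\draw[dotted] (1.875,0.484)--(0,0)--(1.875,-0.484);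
\fill (0,0) circle (1.5pt) node[left]{$x$};
\draw[->] (0,0.9)--(1,0.9) node[midway,above]{$\nu(y)$};
\fill (1.5,0) circle (1.5pt);
\draw[->,thick] (1.5,0)--(1.95,0);
\fill (4.69,1.21) circle (1.5pt);
\draw[->,thick] (4.69,1.21)--(4.86,0.53);
\fill (10,0) circle (1.5pt);
\draw[->,thick] (10,0)--(9.3,0);
\node at (2,-0.95) {$h=\alpha$};
\node at (8,-2.3) {$h=\beta$};
\end{tikzpicture}
\caption{The union of the balls of radius $h/4$ centered at $x+h\nu(y)$, $\alpha\le h\le\beta$. A point $x'$ on its boundary lies on the rear cap ($h=\alpha$, $\langle N,\nu(y)\rangle\ge\frac14$), on the side ($\langle N,\nu(y)\rangle=\frac14$), or on the front cap ($h=\beta$, $\langle N,\nu(y)\rangle\le\frac14$). The thick arrows show the direction $N$ from $x'$ to the center of the ball it touches.}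
\label{fig:cone}
\end{figure}

\begin{proof}
There is $r_1>0$ with $|x-x'|\ge r_1$ whenever $t\le t_1$, $x\in K_{t+b}$, $d(x)\ge\rho_1$, $x'\in C_t$; otherwise a limit of such data would be a point of $\mathcal R_{t,b}$ in the core with $t\le t_1<\tau(b)$. Choose $\varepsilon_1>0$ with
\begin{equation}\label{eq:eps1}
4\kappa\varepsilon_1\le\rho_*,\qquad8\omega\kappa\varepsilon_1\le1,\qquad2\kappa\varepsilon_1<r_1,\qquad32(2L+1)^2\kappa\varepsilon_1\le1 .
\end{equation}
Fix $\varepsilon\in(0,\varepsilon_1]$ and put
\[
\alpha(t)=\varepsilon e^{Mt},\qquad\beta(t)=2\varepsilon e^{M(2S-t)},\qquad\sigma=\frac\varepsilon{16S}.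
\]
On $[0,S]$ we have $\varepsilon\le\alpha<\beta\le\kappa\varepsilon\le\kappa\alpha$, and the interval $[\alpha(t),\beta(t)]$ shrinks as $t$ grows. Call $(t,x,x',y,h)$ \emph{admissible} if $t\in[0,t_1]$, $x\in K_{t+b}$, $d(x)\le\rho_1$, $x'\in C_t$, $y\in\mathbb R^n$, $h\in[\alpha(t),\beta(t)]$, and put
\[
\psi=|x'-x-h\nu(y)|-\tfrac h4+\lambda h|x-y|^2-M\beta(t)d(x)^2+\sigma t .
\]
Since $x\in\overline\Omega$, we have $0\le d(x)\le\rho_1$, and \eqref{eq:rho1} gives
\begin{equation}\label{eq:small}
0\le M\beta d(x)^2\le M\kappa\rho_1^2\alpha\le\tfrac h{16},\qquad0\le\sigma t\le\tfrac h{16}.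
\end{equation}
We claim that $\psi>0$ for all admissible data. This implies \eqref{eq:cone}: with $y=x$ and $h=\alpha(t)$ it gives $|x'-x-h\nu(x)|>\frac h4-\frac h{16}$, and for fixed $t$ the values $\alpha(t)=\varepsilon e^{Mt}$, $\varepsilon\in(0,\varepsilon_1]$, cover $(0,\varepsilon_1]$. Call admissible data with $\psi\le0$ a violation.

\emph{No violation at $t=0$.} Suppose $\psi\le0$ at $t=0$. By \eqref{eq:small}, $z:=x'-x=h\nu(y)+v$ with $|v|\le\frac5{16}h$, and $\lambda|x-y|^2\le\frac5{16}$, so $|\nu(x)-\nu(y)|\le L|x-y|\le\frac{\sqrt5}{16}<\frac3{16}$. Also $|z|<2h\le2\kappa\varepsilon\le\rho_*/2$. Since $0\le d(x)\le\rho_*/2$ and $d$ is $1$-Lipschitz, the segment from $x$ to $x'$ lies in $\{|d|\le\rho_*\}$. Taylor's formula, $|\nu(x)|=1$ and $2\omega h\le\frac14$ give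
\[
d(x')\ge d(x)+\langle\nu(x),z\rangle-\tfrac\omega2|z|^2\ge\tfrac{13}{16}h-\tfrac5{16}h-2\omega h^2\ge\tfrac h4>0,
\]
contradicting $x'\in C_0=\{d\le0\}$.

\emph{The first violation.} Since $x$ and $h$ are bounded and $h\ge\varepsilon$, the inequality $\psi\le0$ bounds $y$ and $x'$; the set of violations is compact. If it is nonempty, there is a first violating time $t_0\in(0,t_1]$. All admissible data at $t_0$ have $\psi\ge0$: for $t_j\uparrow t_0$ keep $x$, $y$, $h$, which remain admissible, approximate $x'$ by Lemma~\ref{lem:basic}(c), and pass to the limit. So at a violation $(t_0,x,x',y,h)$ we have $\psi=0$, and this value is minimal with respect to $y\in\mathbb R^n$ and $h\in[\alpha(t_0),\beta(t_0)]$. Let $v=x'-x-h\nu(y)$. We draw four consequences.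

(i) $|x-x'|\le h+|v|\le h+\frac5{16}h<2\kappa\varepsilon<r_1$, so $d(x)<\rho_1$: the contact is not on the inner edge of the collar.

(ii) Comparing $y$ with the competitor $x$ gives $\lambda h|x-y|^2\le h|\nu(x)-\nu(y)|\le hL|x-y|$. Hence $|x-y|\le L/\lambda$, $\lambda|x-y|^2\le\frac1{16}$ and $|\nu(x)-\nu(y)|\le\frac1{16}$.

(iii) $|v|=\frac h4-\lambda h|x-y|^2+M\beta d^2-\sigma t_0\ge\frac h4-\frac h{16}-\frac h{16}=\frac h8$.

(iv) Let $N=-v/|v|$, $n_0=\langle N,\nu(y)\rangle$ and $q=\partial_h\psi=n_0-\frac14+\lambda|x-y|^2$. Minimality in $h$ gives $q\ge0$ if $h=\alpha(t_0)$, $q=0$ if $\alpha(t_0)<h<\beta(t_0)$, and $q\le0$ if $h=\beta(t_0)$.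

\emph{Applying the touching lemma.} Fix $y$ and let $h(t)$ be $\alpha(t)$, the constant $h$, or $\beta(t)$ in the three cases of (iv). Take $a(t)=h(t)\nu(y)$ and let $f$ be the sum of the remaining terms of $\psi$ with $h=h(t)$; it is $C^2$ in space near $x$. For $t\le t_0$ we have $h(t)\in[\alpha(t),\beta(t)]$, and $d<\rho_1$ near $x$ by (i), so the hypothesis $\psi\ge0$ of Lemma~\ref{lem:touch} holds. Here $w=2\lambda h(x-y)-2M\beta\,d\,Dd$, so (ii), \eqref{eq:rho1}, \eqref{eq:eps1} and (iii) give
\[
|w|\le2Lh+2M\kappa\rho_1\alpha\le(2L+1)h\le\tfrac1{32},\qquad\frac{16|w|^4}{|v|}\le128(2L+1)^4h^3\le\tfrac h2 .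
\]
From $D^2(d^2)=2Dd\otimes Dd+2d\,D^2d$ we get $G(N_1,D^2(d^2))\ge2(1-\langle Dd,N_1\rangle^2)-2(n-1)\omega\rho_1$, and $2(n-1)\omega M\beta\rho_1\le\alpha$ by \eqref{eq:rho1}. Therefore
\begin{equation}\label{eq:Sigmacone}
\Sigma\le\tfrac h2+2\lambda(n-1)h+\alpha-2M\beta\big(1-\langle\nu(x),N_1\rangle^2\big).
\end{equation}
On the other side, $\beta'<0$ and $qh'(t_0)\ge0$ in all three cases of (iv), so
\[
\psi_t=q\,h'(t_0)-M\beta'd^2+\sigma\ge q\,h'(t_0)+\sigma>0 .
\]
It remains to show $\psi_t>\Sigma$. Put $m_0=\frac32+2\lambda(n-1)$ and recall $M=8(\lambda(n-1)+1)$, so that $m_0<\frac{15}{32}M$.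
\begin{itemize}
\item If $n_0\ge\frac34$, then $q\ge\frac12$, so $h=\alpha$, $h'=M\alpha$, and $\psi_t>\frac12M\alpha>m_0\alpha\ge\Sigma$.
\item If $n_0\le-\frac34$, then $q\le-1+\frac1{16}$, so $h=\beta$, $h'=-M\beta$, and $\psi_t>\frac{15}{16}M\beta>m_0\beta\ge\Sigma$.
\item If $|n_0|\le\frac34$, then $|\langle\nu(x),N_1\rangle-n_0|\le|N_1-N|+|\nu(x)-\nu(y)|\le2|w|+\frac1{16}\le\frac18$, so $|\langle\nu(x),N_1\rangle|\le\frac78$ and $1-\langle\nu(x),N_1\rangle^2\ge\frac{15}{64}$. Then \eqref{eq:Sigmacone} gives $\Sigma\le(m_0-\frac{15}{32}M)\beta<0<\psi_t$.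
\end{itemize}
In each case $\psi_t>\max\{0,\Sigma\}$, contradicting Lemma~\ref{lem:touch}.
\end{proof}

\section{No rest in the open collar}\label{sec:collar}

The cone condition does not forbid $x=x'$, and it must not, since boundary points may rest. For a point $\hat x\in\Omega$ there is additional information: before time $T^-(\hat x)>0$, a whole ball around $\hat x$ is free of $C_s$. We show that this strict separation persists in a thin cylinder around $\hat x$ with axis $e=\nu(\hat x)$, while the cone condition controls the boundary of the cylinder. The radius $r$ of the cylinder is dictated by the size of the free ball and may be very small compared with the time span to be covered. So the barrier must have a support that does not shrink.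

To find it, let $n=2$, $e=(0,1)$, and suppose the two sets are locally $\{x_2\ge\phi_1(x_1,s)\}$ and $\{x_2\le\phi_2(x_1,s)\}$ with smooth $\phi_i$. Inserting $\phi_i-x_2$ into \eqref{eq:pmc} gives $\partial_s\phi_i=(\phi_i'')_+/(1+\phi_i'^2)$. At a point where the slopes agree, the gap $\phi=\phi_1-\phi_2$ satisfies $\partial_s\phi\ge\min\{0,a\phi''\}$ with $a\in(0,1]$, because $\alpha_+-\beta_+\ge\min\{0,\alpha-\beta\}$. A lower barrier $m$ for the gap should therefore satisfy $m_s<\min\{0,am''\}$. Try $m=\eta e^{-\Lambda s}\mu^2$ with $\mu=1-x_1^2/r^2>0$. Then $m_s=-\Lambda m<0$ and $m''=\eta e^{-\Lambda s}(8-12\mu)/r^2$. For $\mu\le\frac23$ we have $m''\ge0$. For $\mu>\frac23$ we have $am''\ge-4\eta e^{-\Lambda s}/r^2$ and $m_s<-\frac49\Lambda\eta e^{-\Lambda s}$, so $\Lambda=9/r^2$ suffices. Near the edge the barrier is convex; in the middle it decays fast. For $n\ge3$, $\mu^2$ is convex near the edge only in the radial direction, and the tangent plane at the contact has to see that direction. This will follow from a lower bound on $\langle N,e\rangle$,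 obtained by minimizing over a shift $ke$, $k\ge k_0>0$. The shift also keeps $v\ne0$.

\begin{proposition}\label{prop:collar}
Let $0<b<b'$ and $t_1\in[0,S]$ with $t_1<\tau(b)$. Then $\mathcal R_{t_1,b'}\cap\{0<d<\rho_1\}=\emptyset$.
\end{proposition}

\begin{proof}
Suppose $\hat x\in\mathcal R_{t_1,b'}$ and $0<d(\hat x)<\rho_1$. By \eqref{eq:Tpm}, $t_*:=T^-(\hat x)\in(0,t_1]$ and $T^+(\hat x)\ge t_*+b'$. Put
\[
\sigma_0=\tfrac12\min\{b'-b,t_*\},\qquad s_0=t_*-\sigma_0>0,\qquad g=b+\sigma_0,\qquad e=\nu(\hat x),
\]
so $|e|=1$, and let $\varepsilon_1$ be given by Proposition~\ref{prop:cone} for $(b,t_1)$. We compare $K_{s+g}$ with $C_s$ for $s\in[s_0,t_*]$. The intermediate gap $g$ is chosen so that $t_*+b\le s+g\le t_*+b'$, which gives: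
\begin{itemize}
\item[(1)] $K_{s+g}\subset K_{s+b}$, so \eqref{eq:cone} holds for $x\in K_{s+g}$ with $d(x)\le\rho_1$ and $x'\in C_s$;
\item[(2)] $\hat x\in K_{s+g}$;
\item[(3)] $K_{s+g}\subset K_{t_*+b}$ and $\hat x\in C_{t_*}$, so \eqref{eq:cone} holds, at time $t_*$, for $x\in K_{s+g}$ with $d(x)\le\rho_1$ and $x'=\hat x$.
\end{itemize}
Since $s_0<T^-(\hat x)$, there is $r_0>0$ with $B_{r_0}(\hat x)\cap C_{s_0}=\emptyset$. Choose $r\in(0,1)$ with
\[
22r<\min\{r_0,\,d(\hat x),\,\rho_1-d(\hat x)\},\qquad21Lr\le\tfrac1{32},\qquad40r\le\varepsilon_1 .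
\]
Let $\operatorname{ht}(x)=\langle x-\hat x,e\rangle$ be the height, $\ell(x)=|x-\hat x-\operatorname{ht}(x)e|$ the distance to the axis, and $Z=\{\ell\le r,\ |\operatorname{ht}|\le20r\}\subset\overline B_{21r}(\hat x)$. On $Z$ we have $0<d<\rho_1$ and $|\nu-e|\le\frac1{32}$. Put $\mu=1-\ell^2/r^2$ and
\[
m(x,s)=\eta\gamma(s)\mu(x)^2,\quad\gamma(s)=e^{-\Lambda(s-s_0)},\quad\eta=\frac{r^2}{64},\quad\mu_0=\frac1{2048(n-1)},\quad\Lambda=\frac{4(n-1)}{r^2\mu_0}+2,
\]
so $0\le m\le\eta$ on $Z\times[s_0,t_*]$. Let $k_0=\frac1{16}\eta e^{-\Lambda\sigma_0}<\eta$ and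
\[
\psi=|x'-x-ke|-\tfrac k{16}-\tfrac{m(x,s)}{16}.
\]
Data $(s,x,x',k)$ are admissible if $s\in[s_0,t_*]$, $x\in Z\cap K_{s+g}$, $x'\in C_s$, $k\in[k_0,\eta]$; a violation is admissible data with $\psi\le0$. At a violation $|x'-x|\le\eta+\frac\eta8\le\frac r{16}$.

\emph{There is a violation at $s=t_*$:} take $x=x'=\hat x$, $k=k_0$. Then $m=16k_0$ and $\psi=k_0-\frac{k_0}{16}-k_0<0$.

\emph{There is none at $s=s_0$:} it would give $x'\in C_{s_0}$ with $|x'-\hat x|\le21r+\frac r{16}<r_0$.

\emph{None on the top, $\operatorname{ht}(x)=20r$:} let $h=\operatorname{ht}(x')\in[19r,21r]$, so $h\le\varepsilon_1$. Then $|x'-\hat x-h\nu(\hat x)|=\ell(x')\le2r<\frac3{16}h$, contradicting (1) for the pair $\hat x,x'$, which is allowed by (2).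

\emph{None on the bottom, $\operatorname{ht}(x)=-20r$:} with $h=20r$, $|\hat x-x-h\nu(x)|\le\ell(x)+h|e-\nu(x)|\le r+\frac{20}{32}r<\frac3{16}h$, contradicting (3).

\emph{None on the side, $\ell(x)=r$:} there $m=0$, so $|x'-x-k\nu(x)|\le\frac k{16}+\frac k{32}<\frac3{16}k$ with $k\le\eta\le\varepsilon_1$, contradicting (1).

\emph{None with $k=\eta$:} $|x'-x-\eta\nu(x)|\le\frac\eta8+\frac\eta{32}<\frac3{16}\eta$, contradicting (1).

The set of violations is compact and nonempty, so there is a first violating time $s_1\in(s_0,t_*]$. All admissible data at $s_1$ have $\psi\ge0$: keep $x\in K_{s_1+g}\subset K_{s+g}$ and $k$ for $s\uparrow s_1$, and approximate $x'$ by Lemma~\ref{lem:basic}(c). At a violation at $s_1$ we thus have $\psi=0$, minimal in $k\in[k_0,\eta]$, with $x\in\operatorname{int}Z$, $0<\mu\le1$ and $k<\eta$. Let $v=x'-x-ke$; then $|v|=\frac{k+m}{16}>0$. With $N=-v/|v|$, increasing $k$ is allowed, so $\partial_k\psi=\langle N,e\rangle-\frac1{16}\ge0$.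

Apply Lemma~\ref{lem:touch} with gap $g$, $a=ke$ and $f=-\frac{k+m}{16}$; its hypothesis holds because $x\in\operatorname{int}Z$. Since $|D\mu|=2\ell/r^2\le2/r$ and $Dm=2\eta\gamma\mu D\mu$, we get $|w|=\frac{|Dm|}{16}\le\frac\eta{4r}\le\frac1{64}$, hence $|N-N_1|\le\frac1{32}$ and $\langle N_1,e\rangle\ge\frac1{32}$. Using $|v|\ge m/16$,
\[
\frac{16|w|^4}{|v|}\le\frac{|Dm|^4}{256\,m}=\frac{\eta^3\gamma^3\mu^2|D\mu|^4}{16}\le\frac{\eta^3\gamma\mu^2}{r^4}\le\frac{\eta\gamma}{16}\,\mu^2,
\]
because $16\eta^2/r^4\le1$. Since $D\mu\perp e$, we have $\langle N_1,D\mu\rangle^2\le|D\mu|^2(1-\langle N_1,e\rangle^2)$, so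
\[
G(N_1,D\mu\otimes D\mu)=|D\mu|^2-\langle N_1,D\mu\rangle^2\ge\frac{4\ell^2}{r^4}\cdot\frac1{1024}=\frac{1-\mu}{256\,r^2}.
\]
With $D^2(\mu^2)=2D\mu\otimes D\mu+2\mu D^2\mu$ and $D^2\mu\ge-\frac2{r^2}I$ this yields $G(N_1,D^2(\mu^2))\ge\frac{1-\mu}{128r^2}-\frac{4(n-1)\mu}{r^2}$. Finally $\psi_s=\frac{\eta\gamma}{16}\Lambda\mu^2>0$ and $D^2f=-\frac{\eta\gamma}{16}D^2(\mu^2)$, so
\[
\psi_s-\Sigma\ge\frac{\eta\gamma}{16}\Big\{(\Lambda-1)\mu^2+\frac{1-\mu}{128r^2}-\frac{4(n-1)\mu}{r^2}\Big\}.
\]
If $\mu\le\mu_0$, then $\frac{1-\mu}{128}\ge\frac1{256}$ and $4(n-1)\mu\le\frac1{512}$, so the bracket is positive. If $\mu\ge\mu_0$, then $\Lambda\mu^2\ge\frac{4(n-1)\mu}{r^2}+2\mu^2$, so the bracket is at least $\mu^2>0$. Thus $\psi_s>\max\{0,\Sigma\}$, contradicting Lemma~\ref{lem:touch}.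
\end{proof}

The strict inequality $b<b'$ is used for (2) and (3) to hold together: the bottom of the cylinder is controlled at the final time $t_*$, which requires $s+g\ge t_*+b$ already at $s=s_0$.

\section{No first rest in the core; end of the proof}\label{sec:end}

In the core no cone condition is available, but none is needed if no point of $\Omega$ has rested before. Then $K_{s+b'}$ and $C_s$ are disjoint in a ball of fixed radius $R$ around the point in question, the time span can be chosen small compared with $R^2$, and a barrier supported on a shrinking ball suffices.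

\begin{proposition}\label{prop:core}
Let $b'>0$ with $\hat t:=\tau(b')<\infty$. Then $\mathcal R_{t,b'}\cap\Omega\ne\emptyset$ for some $t<\hat t$.
\end{proposition}

\begin{proof}
Suppose $\mathcal R_{t,b'}\cap\Omega=\emptyset$ for all $t\in[0,\hat t)$. Take $\bar x\in\mathcal R_{\hat t,b'}$ with $d(\bar x)\ge\rho_1$ and put $R=\rho_1/2$, so $\overline B_R(\bar x)\subset\Omega$. Choose $s_0\in[\hat t/2,\hat t)$ with $2n(\hat t-s_0)\le R^2/4$ and let
\[
m(x,s)=R^2-|x-\bar x|^2-2n(s-s_0),\qquad\psi=|x'-x|-\eta\,m(x,s)^2 .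
\]
For $s\ge s_0$, $m\ge0$ implies $x\in\overline B_R(\bar x)$ and $m\le R^2$. The compact set $K_{s_0+b'}\cap\overline B_R(\bar x)$ contains $\bar x$ and is disjoint from the closed set $C_{s_0}$; let $\delta>0$ be their distance, and choose $\eta>0$ with $32\eta R^3<1$ and $\eta R^4<\delta$. A violation is $(s,x,x')$ with $s\in[s_0,\hat t)$, $x\in K_{s+b'}$, $m(x,s)\ge0$, $x'\in C_s$ and $\psi\le0$. There is none at $s_0$ because $\eta R^4<\delta$.

Violations exist. Take $t_j\uparrow\hat t$ and $x_j'\in C_{t_j}$ with $x_j'\to\bar x$ from Lemma~\ref{lem:basic}(c). Since $\bar x\in K_{t_j+b'}$ and $m(\bar x,t_j)\ge\frac34R^2$, the triple $(t_j,\bar x,x_j')$ is a violation for large $j$. For each $s'<\hat t$ the violations with $s\le s'$ form a compact set, so there is a first violating time $s_1\in(s_0,\hat t)$. At a violation at $s_1$ we have $x\ne x'$, since $x\in\Omega$ does not rest, and hence $m(x,s_1)>0$. For all $x\in K_{s_1+b'}$ with $m(x,s_1)>0$ and $x'\in C_{s_1}$ we have $\psi\ge0$ at $s_1$: for $s<s_1$ we still have $x\in K_{s+b'}$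 and $m(x,s)>0$, and we approximate $x'$ from the past. So $\psi=0$ at the violation, and Lemma~\ref{lem:touch} applies with gap $b'$, $a=0$, $f=-\eta m^2$. Here $|v|=\eta m^2$ and $|w|=2\eta m|Dm|\le4\eta Rm\le4\eta R^3\le\frac12$, so
\[
\frac{16|w|^4}{|v|}\le4096\,\eta^3R^4m^2\le4\eta m\,(32\eta R^3)^2<4\eta m .
\]
From $D^2f=-2\eta Dm\otimes Dm-2\eta mD^2m\le4\eta mI$ we get $G(N_1,D^2f)\le4(n-1)\eta m$. Thus $\Sigma<4n\eta m$, while $\psi_s=-2\eta mm_s=4n\eta m>0$. This contradicts Lemma~\ref{lem:touch}.
\end{proof}

\begin{remark}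
The fourth power of $|w|$ in Lemma~\ref{lem:touch} is needed here. A term of the size $|w|^2/|v|$ could be as large as $16\eta R^2$, which $\psi_s=4n\eta m$ does not dominate near the edge $m=0$ of the barrier.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We first show $\tau(b)=\infty$ for all $b>0$. Proposition~\ref{prop:core} produces a resting point with gap $b'$ before $\tau(b')$, while Proposition~\ref{prop:collar} excludes it only before $\tau(b)$ for some $b<b'$, and $\tau(b)$ may be smaller than $\tau(b')$. The mismatch disappears at a point of continuity of $\tau$. Suppose $\tau(b_0)<\infty$. On $(0,b_0]$ the function $\tau$ is finite and nondecreasing, so it has at most countably many discontinuities; let $b'\in(0,b_0)$ be a point of continuity. Let $0\le t<\tau(b')$; then $t\le S$, and there is $b<b'$ with $t<\tau(b)$. The set $\mathcal R_{t,b'}$ misses $\{d\ge\rho_1\}$ because $t<\tau(b')$, and it misses $\{0<d<\rho_1\}$ by Proposition~\ref{prop:collar} with $t_1=t$. So $\mathcal R_{t,b'}\cap\Omega=\emptyset$ for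 all $t<\tau(b')$, contradicting Proposition~\ref{prop:core}.

Now let $t\in[0,S]$ and $b'>0$. The set $\mathcal R_{t,b'}$ misses $\{d\ge\rho_1\}$ because $\tau(b')=\infty$, and it misses $\{0<d<\rho_1\}$ by Proposition~\ref{prop:collar} with $b=b'/2$, because $\tau(b)=\infty$. Hence $\mathcal R_{t,b'}\cap\Omega=\emptyset$, and Proposition~\ref{prop:reduction} completes the proof.
\end{proof}

The hypotheses entered as follows. Boundedness of $\Omega$ gave the finite horizon $S$ and the compactness of all sets of violations. The positive part in \eqref{eq:pmc} gave the monotonicity in Lemma~\ref{lem:basic}(a), without which points of $K_{t_0+b}$ could not be kept at earlier times. The $C^2$ regularity gave $\operatorname{int}\overline\Omega=\Omega$, the Lipschitz field $\nu$, the cone condition at $t=0$, and the term $d^2$ in the proof of Proposition~\ref{prop:cone}.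

\section{Two tangent disks}\label{sec:disks}

Let $n=2$, $e=(1,0)$, $\Omega=B_1(e)\cup B_1(-e)$. The open sets $E_t$ see two disjoint disks, and each shrinks on its own. The closed sets $K_t$ see a connected set, which contains a thin neck $|x_2|\le x_1^2/4$ around the origin. The boundary of the neck curves away from it, so it has $H\le0$ and can stand still. The part of the neck that the disks have left behind is fat.

\begin{proof}[Proof of Theorem~\ref{thm:disks}]
Here $u_0=\min\{|x-e|,|x+e|\}-1$, and Lemma~\ref{lem:basic} applies. Let $f_\pm=\Phi_{\pm e,0}-1=\sqrt{|x\mp e|^2+2t}-1$, which are solutions by Lemma~\ref{lem:spheres}, and $r(t)=\sqrt{1-2t}$.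

\emph{Step 1: $E_t=B_{r(t)}(e)\cup B_{r(t)}(-e)$ for $t<\frac12$.} Let $\delta\in(0,1)$. On $\{x_1>-\delta\}$ we have $f_-\ge|x+e|-1>-\delta$, so $\min\{f_+,f_-,-\delta\}=\min\{f_+,-\delta\}$ there; on $\{x_1<\delta\}$ it equals $\min\{f_-,-\delta\}$. These two open sets cover the plane, so $\min\{f_+,f_-,-\delta\}$ is a uniformly continuous solution by Lemma~\ref{lem:relabel}, with initial value $\min\{u_0,-\delta\}$. The same holds for $\min\{u,-\delta\}$, so the two coincide by comparison. Hence $\{u<-\delta\}=\{\min\{f_+,f_-\}<-\delta\}$, and the union over $\delta$ gives the claim.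

\emph{Step 2: a static supersolution in the strip $\{|x_1|<\frac12\}$.} Let $W(x)=(|x_2|-x_1^2/4)_+$. Where $x_2\ne0$, the function $|x_2|-x_1^2/4$ is smooth with nonzero gradient and Hessian $\operatorname{diag}(-\frac12,0)\le0$, so it is a time-independent solution by (V1), and so is $W$ by Lemma~\ref{lem:relabel}. Near a point with $x_2=0\ne x_1$, $W$ vanishes identically; a test function touching from below has $\varphi_t=0$, $D\varphi=0$, $D^2\varphi\le0$, and $F^*(0,D^2\varphi)=0$. Let $\varphi$ touch $W$ from below at a point $(0,t)$. Then $\varphi_t=0$, and since $W(x_1,0)=0$, we have $D\varphi=(0,s)$ and $\varphi_{x_1x_1}\le0$. With $e_2=(0,1)$, $G(e_2,D^2\varphi)=\varphi_{x_1x_1}\le0$. If $s\ne0$ this gives $F(D\varphi,D^2\varphi)=0$, and if $s=0$ it gives $F^*(0,D^2\varphi)=0$ by the formula for $F^*(0,\cdot)$.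

\emph{Step 3: gluing.} For $\frac38\le|x_1|\le\frac12$ and $t\le\frac18$,
\[
\min\{f_+,f_-\}\le\sqrt{\tfrac{25}{64}+x_2^2+\tfrac14}-1\le|x_2|+\tfrac{\sqrt{41}}8-1<|x_2|-\tfrac18<|x_2|-\tfrac1{16}\le W .
\]
Define $g=\min\{f_+,f_-,W\}$ for $|x_1|<\frac12$ and $g=\min\{f_+,f_-\}$ for $|x_1|>\frac38$, $t\in[0,\frac18]$; the definitions agree on the overlap. By (V3), $g$ is a supersolution. It is uniformly continuous, because it is so on each of the two regions ($W$ is Lipschitz in the strip) and two points at distance less than $\frac18$ lie in a common region.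

\emph{Step 4: $u\le0$ on the neck.} Let $\mathcal N=\{|x_1|<\frac12,\ |x_2|\le x_1^2/4\}$. A point lies in $\overline\Omega$ if and only if $x_2^2\le2|x_1|-x_1^2$, and in $\Omega$ if and only if the inequality is strict. For $0<|x_1|<\frac12$ we have $x_1^4/16<\frac32|x_1|\le2|x_1|-x_1^2$, so $\mathcal N\setminus\{0\}\subset\Omega$ and $u_0\le0$ on $\mathcal N$. A point of the strip has vertical distance $W$ to $\mathcal N$ and $u_0$ is $1$-Lipschitz, so $u_0\le W$ in the strip. Since also $u_0=\min\{f_+,f_-\}$ at $t=0$, we have $u_0\le g(\cdot,0)$. By comparison $u\le g\le W=0$ on $\mathcal N$ for $t\le\frac18$.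

\emph{Conclusion.} Let $0<t\le\frac18$, so $0<1-r(t)<\frac12$. The nonempty open set $\{0<|x_1|<1-r(t),\ |x_2|<x_1^2/4\}$ lies in $\Omega$ and in $K_t$ by Step 4, and it misses $E_t\subset\{|x_1|>1-r(t)\}$ by Step 1. So it lies in $\Gamma_t\cap\Omega$.
\end{proof}

\begin{remark}
In this example the cone condition \eqref{eq:cone} fails at $t=0$ for every continuous field $\nu$, every $b\le\frac18$ and every $\varepsilon_1>0$. The line $\{x_1=0\}$ lies in $C_0$, and $x=(\pm s,0)\in K_b$ for small $s>0$. If \eqref{eq:cone} holds at $(-s,0)$, the closed disks of radius $\frac3{16}h$ about $x+h\nu(x)$, $0<h\le\varepsilon_1$, stay to the left of the line, and $h=\varepsilon_1$ gives $\langle\nu(-s,0),e\rangle<-\frac3{16}+\frac s{\varepsilon_1}$. By symmetry $\langle\nu(s,0),e\rangle>\frac3{16}-\frac s{\varepsilon_1}$. As $s\to0$ these bounds are incompatible with continuity at the origin.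
\end{remark}

\begin{thebibliography}{9}

\bibitem{CIL} M.~G. Crandall, H.~Ishii, P.-L. Lions, \emph{User's guide}, Bull. AMS 27 (1992).

\bibitem{thesis} \emph{Singular Problems Related to Curvature Flow and Hamilton-Jacobi Equations}, \texttt{https://repository.dl.itc.u-tokyo.ac.jp/}\allowbreak\texttt{record/4057/files/}\allowbreak\texttt{QingL\_23\_3\_PhD\_a.pdf}.

\end{thebibliography}
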